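\title{An existential definition of $\mathbb{F}_q[t]$ in $\mathbb{F}_q(t)$}

\begin{abstract}
We show that the polynomial ring $\mathbb{F}_q[t]$ is diophantine over the rational function field $\mathbb{F}_q(t)$, by explicit equations whose only parameter is $t$. The proof is self-contained. It uses additive equations $\sum t^i g_i^Q=\sum a_ig_i+b$, whose rational solutions cannot have poles, and it solves them by moving the base-$Q$ digits of exponents. With a theorem of Demeyer it follows that the diophantine subsets of $\mathbb{F}_q(t)^n$ are exactly the recursively enumerable ones. With a theorem of Shlapentokh the method shows that every ring of $S$-integers of a global function field is diophantine over that field.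
\end{abstract}

\section{Introduction}

Let $R$ be a commutative ring. A set $X\subseteq R^n$ is \emph{diophantine over $R$} if there is a polynomial $F(x,y)$ with coefficients in $R$, in variables $x=(x_1,\dots,x_n)$ and $y=(y_1,\dots,y_\nu)$, such that
\[
X=\{x\in R^n:\ F(x,y)=0\text{ for some }y\in R^\nu\}.
\]
Over the fields considered here, these are the sets definable by existential first-order formulas in the language of rings with parameters (Lemma~\ref{lem:exist}). Let $q$ be a power of a prime $p$ and let $K=\mathbb{F}_q(t)$ be the field of rational functions over $\mathbb{F}_q$. We study the following question, posed in \cite{thesis}: \emph{is the subring $\mathbb{F}_q[t]$ diophantine over $K$?}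

By a result of Cornelissen and Zahidi, $\mathbb{F}_q[t]$ has a \emph{diophantine model} in $K$: there are a diophantine set $D\subseteq K^m$ and a bijection $\mathbb{F}_q[t]\to D$ under which the graphs of addition and multiplication correspond to diophantine subsets of $K^{3m}$. A model is a copy of the ring; it does not tell which elements of $K$ are polynomials. A diophantine definition asks for the model in which $D=\mathbb{F}_q[t]$ and the bijection is the identity. With it, a quantifier ``there is a polynomial $y$'' can be written inside $K$, so every set that is diophantine over $\mathbb{F}_q[t]$ is diophantine over $K$.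

The simplest examples point away from a positive answer. An equation $F(x)=0$ without auxiliary variables defines a finite set, such as $\mathbb{F}_q=\{x:x^q=x\}$, or all of $K$. The set of values of a nonconstant polynomial $\phi\in K[Y]$ contains elements with a pole at any prescribed place, since the leading term of $\phi(y)$ dominates when $y$ has a pole of high order there. Having no pole at one given place is a diophantine condition \cite{shlap1,shlap2}, and finitely many such conditions can be combined, but a polynomial must have no pole at each of infinitely many places. On the other hand, the one obvious necessary condition holds: diophantine sets are recursively enumerable, and membership in $\mathbb{F}_q[t]$ is even decidable. The answer is yes.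

\begin{theorem}\label{thm:main}
Let $Q\ge5$ be a power of $q$ and let $\mathcal{P}=\{t^{Q^s}:s\ge0\}$. The set $\mathcal{P}$ is diophantine over $K$. An element $x\in K$ lies in $\mathbb{F}_q[t]$ if and only if there are $m,M\in\mathcal{P}$ and $z,g_0,\dots,g_{Q-3},h_0,\dots,h_{Q-3}\in K$ with
\begin{align}
\sum_{i=0}^{Q-3}t^ig_i^Q+t^{Q-2}z^Q&=\sum_{i=0}^{Q-3}M^ig_i+M^{Q-2}z,\label{eq:one}\\
\sum_{i=0}^{Q-3}t^ih_i^Q+t^{Q-2}x^Q&=\sum_{i=0}^{Q-3}m^ih_i+m^{Q-2}z.\label{eq:two}
\end{align}
Hence $\mathbb{F}_q[t]$ is diophantine over $K$, by a formula whose only parameter is $t$.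
\end{theorem}

\begin{theorem}\label{thm:re}
A subset of $K^n$ is diophantine over $K$ if and only if it is recursively enumerable.
\end{theorem}

\begin{theorem}\label{thm:global}
Let $L$ be a global function field and $S$ a finite nonempty set of places of $L$. Then the ring $\mathcal{O}_S$ of elements of $L$ that are integral at all places outside $S$ is diophantine over $L$.
\end{theorem}

The proof of Theorem~\ref{thm:main} is self-contained and has three parts. Equations of the shape \eqref{eq:one} and \eqref{eq:two} with polynomial coefficients have only polynomial solutions (Section~\ref{sec:poles}). When the coefficients are powers of elements of $\mathcal{P}$, they have enough solutions to reach every polynomial (Section~\ref{sec:digits}). And $\mathcal{P}$ is diophantine (Section~\ref{sec:powers}). Theorem~\ref{thm:re} follows in Section~\ref{sec:re} from a theorem of Demeyer \cite{demeyer}. Theorem~\ref{thm:global} is proved in Section~\ref{sec:global}; it uses the theorem of Shlapentokh on integrality at one place.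

\section{Existential formulas and valuations}\label{sec:prelim}

\begin{lemma}\label{lem:exist}
Let $F$ be a field of characteristic $p$ and $t\in F\setminus F^p$. Every subset of $F^n$ defined by an existential formula with parameters from $F$ is diophantine over $F$. If $t$ is the only parameter, the defining polynomial can be chosen with coefficients in $\mathbb{F}_p[t]$.
\end{lemma}

\begin{proof}
Write the formula as $\exists y\,\psi(x,y)$, where $\psi$ is a disjunction of conjunctions of conditions $G=0$ and $G\ne0$. Replace each $G\neq0$ by $Gy'-1=0$ with a new variable $y'$. To handle conjunctions, recall that $X^{p^k}-a$ is irreducible over a field of characteristic $p$ in which $a$ is not a $p$-th power. The element $t^{p^k}$ is not a $p$-th power in the field $F^{p^k}$, since $t^{p^k}=(c^{p^k})^p$ would give $t=c^p$. So $1,t,\dots,t^{p^k-1}$ are linearly independent over $F^{p^k}$, and for $l<p^k$ a system $G_0=\dots=G_l=0$ has the same solutions in $F$ as $\sum_it^iG_i^{p^k}=0$. Finally, a disjunction of equations $G_j=0$ is equivalent to $\prod_jG_j=0$. No parameter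 other than $t$ has been introduced.
\end{proof}

The lemma applies to $K$, where $t\notin K^p$ because $t$ has a simple zero. In particular, finite intersections, finite unions and projections of diophantine sets are diophantine.

A discrete valuation $v$ of a field $F$ is always normalized to have value group $\mathbb{Z}$; we use that $v(a+b)\ge\min(v(a),v(b))$, with equality if $v(a)\neq v(b)$. An element $a$ has a \emph{pole} at $v$ if $v(a)<0$ and a \emph{zero} if $v(a)>0$. The places $P$ of $K$ are given by the monic irreducible polynomials $\pi$, with $v_P$ the exponent of $\pi$ and $\deg P=\deg\pi$, and by $\infty$, with $v_\infty(a/b)=\deg b-\deg a$ and $\deg\infty=1$. We write $v_0$ for the valuation at $\pi=t$. For $x\in K^*$, comparing degrees in the factorization of $x$ gives $\sum_Pv_P(x)\deg P=0$.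

Let $Q$ be a power of $p$, let $F$ have characteristic $p$, and put $\wp(y)=y^Q-y$. Three facts will be used repeatedly.
\begin{itemize}
\item[(W1)] The map $\wp$ is additive, so $\wp(F)$ is a subgroup of $(F,+)$.
\item[(W2)] For $a\in F$ and $s\ge0$ we have $a^{Q^s}-a=\wp\bigl(\sum_{j<s}a^{Q^j}\bigr)\in\wp(F)$.
\item[(W3)] If $a\in\wp(F)$ and $v(a)<0$, then $Q\mid v(a)$. Indeed, if $a=\wp(y)$, then $v(y)<0$, so $v(y^Q)<v(y)$ and $v(a)=Qv(y)$.
\end{itemize}

\section{Equations that forbid poles}\label{sec:poles}

If $a,b\in\mathbb{F}_q[t]$ and $g\in K$ satisfy $g^Q=ag+b$, then $g$ is a polynomial: a pole of order $k\geq 1$ at a finite place would give the left side a pole of order $Qk$ and the right side a pole of order at most $k$. One argument treats all places, which is what we need, but the equation has at most $Q$ solutions. To gain room we allow several unknowns and put $\sum_{i\le r}t^ig_i^Q$ on the left. The difficulty is that poles of different terms may now cancel. The next lemma shows that the cancellation is too small to matter when $r$ is small against $Q$. We state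 it locally so that it also serves in Section~\ref{sec:global}.

\begin{lemma}\label{lem:local}
Let $F$ be a field containing $\overline{\mathbb{F}}_q$, and let $v$ be a discrete valuation of $F$, trivial on $\overline{\mathbb{F}}_q$, with valuation ring $\mathcal{O}$ and residue field $\overline{\mathbb{F}}_q$. Let $t\in\mathcal{O}\setminus\overline{\mathbb{F}}_q$ have residue $\alpha\in\overline{\mathbb{F}}_q$, and put $\varepsilon=v(t-\alpha)$. Let $Q$ be a power of $p$ and $r\ge0$ an integer with $r\varepsilon\le Q-2$. If $a_0,\dots,a_r,b\in\mathcal{O}$ and $g_0,\dots,g_r\in F$ satisfy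
\begin{equation}\label{eq:shape}
\sum_{i=0}^rt^ig_i^Q=\sum_{i=0}^ra_ig_i+b,
\end{equation}
then $g_0,\dots,g_r\in\mathcal{O}$.
\end{lemma}

\begin{proof}
Suppose not, and let $k=\max_i(-v(g_i))\ge1$. Choose $\pi$ with $v(\pi)=1$, put $c_i=\pi^kg_i\in\mathcal{O}$, and let $\gamma_i\in\overline{\mathbb{F}}_q$ be the residue of $c_i$. Not all $\gamma_i$ are zero. Since $c_i^Q-\gamma_i^Q=(c_i-\gamma_i)^Q\in\pi^Q\mathcal{O}$, we have
\[
\sum_it^ic_i^Q\equiv G(t)\pmod{\pi^Q\mathcal{O}},\qquad\text{where } G(X)=\sum_i\gamma_i^QX^i .
\]
The polynomial $G$ is nonzero of degree at most $r$. Factor it into linear factors $X-\beta$ over $\overline{\mathbb{F}}_q$. We have $v(t-\beta)=0$ for $\beta\ne\alpha$ and $v(t-\alpha)=\varepsilon$, so $v(G(t))\le r\varepsilon\le Q-2$. As this is less than $Q$, the congruence gives $v\bigl(\sum t^ic_i^Q\bigr)=v(G(t))\le Q-2$. Thus the left side of \eqref{eq:shape} has valuation at most $-Qk+Q-2$, while the right side has valuation at least $-k$. Hence $(Q-1)k\le Q-2$, which is false for $k\ge1$.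
\end{proof}

\begin{corollary}\label{cor:poles}
Let $0\le r\le Q-2$. If $a_0,\dots,a_r,b\in\mathbb{F}_q[t]$ and $g_0,\dots,g_r\in K$ satisfy \eqref{eq:shape}, then $g_0,\dots,g_r\in\mathbb{F}_q[t]$.
\end{corollary}

\begin{proof}
For $\alpha\in\overline{\mathbb{F}}_q$ apply Lemma~\ref{lem:local} to $F=\overline{\mathbb{F}}_q(t)$ and the order of vanishing at $t=\alpha$, for which $\varepsilon=1$. So no $g_i$ has a pole at any $\alpha$. A fraction in lowest terms with nonconstant denominator has a pole at each root of the denominator, so every $g_i$ is a polynomial.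
\end{proof}

\begin{remark}\label{rem:sharp}
The bound $r\le Q-2$ cannot be relaxed: the equation $t^{Q-1}g^Q=g$ has the solution $g=1/t$.
\end{remark}

\begin{remark}\label{rem:finite}
For fixed $a_i$ and $b$, equation \eqref{eq:shape} in Corollary~\ref{cor:poles} still has only finitely many solutions. Let $\delta=\max\deg g_i$ and $A=\max\deg a_i$. The degrees $i+Q\deg g_i$ of the nonzero terms on the left are distinct modulo $Q$, so $Q\delta\le\max(\delta+A,\deg b)$, and $\delta$ is bounded. To reach all polynomials, the coefficients must therefore range over a diophantine set of polynomials of unbounded degree.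
\end{remark}

\section{Moving the digits of exponents}\label{sec:digits}

From now on $Q$ is a power of $q$, so that $c^Q=c$ for $c\in\mathbb{F}_q$. We write $(d_k\cdots d_1d_0)_Q=\sum d_iQ^i$ and call $d_i$ the digit in position $i$.

Which coefficients $a_i$ give \eqref{eq:shape} many solutions? Substitute a monomial $g_i=t^f$. On the left it contributes $t^{i+Qf}$, whose exponent is $f$ with the digit $i$ appended at the bottom. If $a_i=M^i$ with $M=t^{Q^N}$ and $f<Q^N$, it contributes $t^{f+iQ^N}$ on the right, whose exponent is $f$ with the digit $i$ placed on top. So $t^f$ in the unknown $g_i$ records one step of the rotation of words of $N+1$ digits that moves the bottom digit to the top, and a full cycle of the rotation gives a solution of $\sum t^ig_i^Q=\sum M^ig_i$.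

To read a prescribed monomial $t^E$ from such a solution, we reserve the largest index $r$ as a marker. Suppose that $E<Q^N$ has all digits below $r$, and rotate the word of $rQ^N+E$. The marker reaches the bottom exactly once, and the rest of the word is then $E$. So $g_r=t^E$. Solutions for different $E$ and the same $M$ may be combined $\mathbb{F}_q$-linearly. With $r=Q-2$, which is the largest value allowed by Remark~\ref{rem:sharp}, this is equation \eqref{eq:one}, and it reaches the polynomials whose exponents have all digits at most $Q-3$.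

The digits $Q-2$ and $Q-1$ remain. We split each exponent $e$ as a sum of two numbers with small digits, store them side by side in one longer exponent $E$, and let a second equation add one half onto the other.

\begin{example}\label{ex:five}
Let $q=Q=5$, so $r=3$, and let $x=t^4$. Split $4=2+2$ and store the halves with an empty slot between them: $E=(202)_5=52$ and $z=t^{52}$.

To certify that $z$ is a polynomial, take $M=t^{125}$ and rotate the word $(3202)_5$. A word with bottom digit $i$ and remaining part $f$ contributes $t^f$ to the unknown with index $i$: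
\[
\begin{array}{c|cccc}
\text{word}&(3202)_5=427&(2320)_5=335&(0232)_5=67&(2023)_5=263\\ \hline
i&2&0&2&3\\
f&(320)_5=85&(232)_5=67&(023)_5=13&(202)_5=52
\end{array}
\]
So $g_0=t^{67}$, $g_1=0$, $g_2=t^{85}+t^{13}$, $z=t^{52}$. Then $g_0^5+t^2g_2^5+t^3z^5=t^{335}+(t^{427}+t^{67})+t^{263}$ and $g_0+M^2g_2+M^3z=t^{67}+(t^{335}+t^{263})+t^{427}$. The two sides agree, which is \eqref{eq:one}.

To pass from $z$ to $x$, take $m=t^5$. The exponent of $m^3z$ is $(232)_5=67$: the marker fills the empty slot. Remove the bottom digit $2$, which leaves $(23)_5=13$, and add it in position $1$, where the upper half now stands: $13+2\cdot5=23=(43)_5$. This is the exponent of $t^3x^5$. With $h_0=h_1=0$ and $h_2=t^{13}$ we get $t^2h_2^5+t^3x^5=t^{67}+t^{23}=m^3z+m^2h_2$, which is \eqref{eq:two}.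
\end{example}

For a single monomial one could simply write $t^4=t^2\cdot t^2$. The point of \eqref{eq:two} is that it performs the addition in all exponents of a polynomial at once, with a number of unknowns that does not depend on the polynomial. Both halves of the example are cases of one lemma: a bottom block $u$ of $n$ small digits is removed and added, shifted by $b$ positions, to the part $w$ above the empty slot. The freedom in $b$ is needed only in Section~\ref{sec:global}.

\begin{lemma}\label{lem:move}
Let $2\le r\le Q$, $n\ge1$, $b\ge0$, and put $m=t^{Q^n}$, $m'=t^{Q^{n+b}}$. Let $(c_\lambda,u_\lambda,w_\lambda)_\lambda$ be a finite family with $c_\lambda\in\mathbb{F}_q$, with integers $w_\lambda\ge0$, and with integers $0\le u_\lambda<Q^n$ all of whose base-$Q$ digits are at most $r-1$. Put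
\[
y=\sum_\lambda c_\lambda t^{\,u_\lambda+Q^{n+1}w_\lambda},\qquad y'=\sum_\lambda c_\lambda t^{\,w_\lambda+Q^bu_\lambda}.
\]
Then there are $h_0,\dots,h_{r-1}\in\mathbb{F}_q[t]$ with
\begin{equation}\label{eq:move}
\sum_{i<r}t^ih_i^Q+t^r(y')^Q=\sum_{i<r}(m')^ih_i+m^ry .
\end{equation}
\end{lemma}

\begin{proof}
Both sides of \eqref{eq:move} are $\mathbb{F}_q$-linear in $(h_0,\dots,h_{r-1},y,y')$, because $a\mapsto a^Q$ is additive and $c^Q=c$ on $\mathbb{F}_q$. So it suffices to treat one triple $(1,u,w)$. Write $u=\sum_{l=1}^nd_lQ^{l-1}$ with $0\le d_l\le r-1$ and $E=u+Q^{n+1}w$. The exponent after $j$ steps, for $0\le j\le n$, and the part left after removing $d_j$ in step $j$, for $1\le j\le n$, are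
\begin{align*}
e_j&=rQ^{n-j}+\lfloor E/Q^j\rfloor+\sum_{l\le j}d_lQ^{n+b+l-j},\\
f_j&=rQ^{n-j}+\lfloor E/Q^j\rfloor+\sum_{l<j}d_lQ^{n+b+l-j}.
\end{align*}
The three terms are the marker, the digits not yet moved, and the digits already moved. We have $e_0=rQ^n+E$. Since $u<Q^n$, we have $\lfloor E/Q^n\rfloor=Qw$, so $e_n=r+Qw+\sum_ld_lQ^{b+l}=r+Q(w+Q^bu)$. For $1\le j\le n$ the digit of $E$ in position $j-1$ is $d_j$, that is, $\lfloor E/Q^{j-1}\rfloor=d_j+Q\lfloor E/Q^j\rfloor$. Therefore
\[
d_j+Qf_j=rQ^{n-(j-1)}+\lfloor E/Q^{j-1}\rfloor+\sum_{l\le j-1}d_lQ^{n+b+l-(j-1)}=e_{j-1},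
\]
and $f_j+d_jQ^{n+b}=e_j$ by definition. Let $h_i=\sum_{j:\,d_j=i}t^{f_j}$ for $i<r$; every $j$ occurs in exactly one $h_i$ because $d_j\le r-1$. Then
\[
\sum_{i<r}t^ih_i^Q=\sum_{j=1}^nt^{d_j+Qf_j}=\sum_{j=0}^{n-1}t^{e_j},\qquad\sum_{i<r}(m')^ih_i=\sum_{j=1}^nt^{f_j+d_jQ^{n+b}}=\sum_{j=1}^nt^{e_j}.
\]
The difference is $t^{e_0}-t^{e_n}=m^rt^E-t^r(t^{w+Q^bu})^Q=m^ry-t^r(y')^Q$.
\end{proof}

\section{The powers $t^{Q^s}$}\label{sec:powers}

The coefficients in Lemma~\ref{lem:move} are powers of elements of $\mathcal{P}$, so we need a diophantine definition of $\mathcal{P}$. By (W2), every $x\in\mathcal{P}$ is congruent to $t$ modulo $\wp(K)$, and by (W3) this congruence controls the orders of the poles of $x$ modulo $Q$. It does not suffice: $x=t+\wp(1/t)$ satisfies it. The same congruence for $1/x$ controls the zeros, and the two together force $x$ or $x/t$ to be a $Q$-th power, which allows a descent.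

\begin{proposition}\label{prop:powers}
Let $Q\ge5$ be a power of $q$ and $x\in K^*$. Then $x\in\mathcal{P}$ if and only if
\[
\mathrm{(a)}\quad x-t\in\wp(K)\qquad\text{and}\qquad\mathrm{(b)}\quad x^{-1}-t^{-1}\in\wp(K).
\]
\end{proposition}

\begin{proof}
If $x=t^{Q^s}$, then (a) and (b) hold by (W2) with $a=t$ and $a=t^{-1}$. For the converse we use induction on the height $\max(\deg a,\deg b)$ of $x=a/b$ in lowest terms. Assume (a) and (b). We apply (W3) at each place.

At $\infty$: if $v_\infty(x)\ge0$, then $v_\infty(x-t)=-1$, which $Q$ does not divide. If $v_\infty(x)\le-2$, then $v_\infty(x)=v_\infty(x-t)$ is divisible by $Q$. So $v_\infty(x)<0$, and either $v_\infty(x)=-1$ or $Q\mid v_\infty(x)$.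

At $0$: since $v_0(t^{-1})=-1$, the same two sentences with $v_0$, $x^{-1}$, $t^{-1}$ and (b) show that $v_0(x)>0$, and either $v_0(x)=1$ or $Q\mid v_0(x)$. In particular $x$ is not constant.

At any other place $P$ we have $v_P(t)=0$. If $v_P(x)<0$, then $v_P(x)=v_P(x-t)$; if $v_P(x)>0$, then $-v_P(x)=v_P(x^{-1}-t^{-1})$. So $Q\mid v_P(x)$.

The relation $\sum_Pv_P(x)\deg P=0$ gives $v_0(x)+v_\infty(x)\equiv0\pmod Q$. This excludes the mixed cases, in which the sum is $\pm1$ modulo $Q$, and leaves two cases.

\emph{Case A: all valuations of $x$ are divisible by $Q$.} By unique factorization $x=cy_0^Q$ with $c\in\mathbb{F}_q^*$, and $c=c^Q$ gives $x=y^Q$ with $y=cy_0$. By (W1), $y-t=(x-t)-\wp(y)$ and $y^{-1}-t^{-1}=(x^{-1}-t^{-1})-\wp(y^{-1})$ lie in $\wp(K)$. The height of $y$ is that of $x$ divided by $Q$, hence smaller, because $x$ is nonconstant. By induction $y\in\mathcal{P}$, so $x\in\mathcal{P}$.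

\emph{Case B: $v_0(x)=1$, $v_\infty(x)=-1$, and $Q$ divides all other valuations.} Then all valuations of $x/t$ are divisible by $Q$ and $v_\infty(x/t)=0$, so $x=ty^Q$ with $v_\infty(y)=0$. By (a) there is $u\in K$ with $t(y-1)^Q=u^Q-u$, that is,
\[
u^Q+t(1-y)^Q=u .
\]
This is \eqref{eq:shape} with $r=1$, $a_0=1$, $a_1=b=0$. By Corollary~\ref{cor:poles}, $y$ is a polynomial, and $v_\infty(y)=0$ makes it a constant $c\in\mathbb{F}_q^*$. If $c\ne1$, then $t(c-1)^Q\in\wp(K)$ has valuation $-1$ at $\infty$, contrary to (W3). So $x=t$.
\end{proof}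

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

By Proposition~\ref{prop:powers}, $x\in\mathcal{P}$ if and only if there are $x',u,u'\in K$ with $xx'=1$, $x-t=u^Q-u$ and $tx'-1=t((u')^Q-u')$. So $\mathcal{P}$ is diophantine by Lemma~\ref{lem:exist}. Put $r=Q-2$.

\emph{The equations force $x\in\mathbb{F}_q[t]$.} Equation \eqref{eq:one} has the form \eqref{eq:shape} in the unknowns $(g_0,\dots,g_{r-1},z)$, with $a_i=M^i\in\mathbb{F}_q[t]$ and $b=0$. Corollary~\ref{cor:poles} gives $z\in\mathbb{F}_q[t]$. Now \eqref{eq:two} has the form \eqref{eq:shape} in the unknowns $(h_0,\dots,h_{r-1},x)$, with $a_i=m^i$ for $i<r$, $a_r=0$ and $b=m^rz\in\mathbb{F}_q[t]$. Corollary~\ref{cor:poles} gives $x\in\mathbb{F}_q[t]$.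

\emph{Every polynomial admits a solution.} Let $x=\sum_{e<Q^n}c_et^e$ with $c_e\in\mathbb{F}_q$ and $n\ge1$. A digit $d\in\{0,\dots,Q-1\}$ is the sum of $\min(d,Q-3)$ and $d-\min(d,Q-3)\in\{0,1,2\}$. Both summands are at most $Q-3$ because $Q\ge5$; this is the step that needs the full strength of that hypothesis. Splitting digit by digit, we write each $e<Q^n$ as $e=u(e)+w(e)$, where $u(e),w(e)<Q^n$ have all digits at most $Q-3=r-1$. Put
\[
E(e)=u(e)+Q^{n+1}w(e),\qquad z=\sum_ec_et^{E(e)},\qquad N=2n+1 .
\]
The digits of $E(e)$ are the $n$ digits of $u(e)$, a zero in position $n$, and the $n$ digits of $w(e)$. So $E(e)<Q^N$ and all digits of $E(e)$ are at most $r-1$.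

Apply Lemma~\ref{lem:move} with $N$ in place of $n$, with $b=0$, to the family $(c_e,E(e),0)$. Then $y=y'=z$ and $m=m'=t^{Q^N}$, and \eqref{eq:move} is \eqref{eq:one} with $M=t^{Q^N}$. Apply it again with $n$ and $b=0$ to the family $(c_e,u(e),w(e))$. Then $y=z$, $y'=\sum_ec_et^{w(e)+u(e)}=x$ and $m=m'=t^{Q^n}$, and \eqref{eq:move} is \eqref{eq:two}.

Finally, the equivalence just proved, with the formula for $\mathcal{P}$ inserted for $m$ and $M$, is an existential definition of $\mathbb{F}_q[t]$ whose only parameter is $t$. Lemma~\ref{lem:exist} turns it into a single polynomial equation. \qed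

\section{Recursively enumerable sets}\label{sec:re}

Code a polynomial over $\mathbb{F}_q$ by its list of coefficients, and an element of $K$ by its numerator and monic denominator in lowest terms. The field operations and equality are then computable. A subset $X$ of $K^n$ or of $\mathbb{F}_q[t]^n$ is \emph{recursively enumerable} if some algorithm, given a tuple $x$, halts exactly when $x\in X$. We use the theorem of Demeyer \cite{demeyer}: \emph{every recursively enumerable subset of $\mathbb{F}_q[t]^k$ is diophantine over $\mathbb{F}_q[t]$.}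

\begin{proof}[Proof of Theorem~\ref{thm:re}]
If $X$ is defined by $\exists y\in K^\nu\ F(x,y)=0$, the algorithm that runs through all $y\in K^\nu$ and halts when $F(x,y)=0$ shows that $X$ is recursively enumerable. Conversely, let $X\subseteq K^n$ be recursively enumerable and put
\[
Y=\{(a_1,b_1,\dots,a_n,b_n)\in\mathbb{F}_q[t]^{2n}:\ b_1\cdots b_n\ne0,\ (a_i/b_i)_i\in X\}.
\]
This set is recursively enumerable: test $b_1\cdots b_n\neq0$, compute the quotients, and run the algorithm for $X$. By Demeyer's theorem there is a polynomial $G$ over $\mathbb{F}_q[t]$ such that $Y$ consists of the tuples $(a,b)\in\mathbb{F}_q[t]^{2n}$ with $G(a,b,y)=0$ for some $y\in\mathbb{F}_q[t]^\nu$. Let all variables range over $K$ and add the conditions $a_i,b_i,y_j\in\mathbb{F}_q[t]$, which are existential by Theorem~\ref{thm:main}. This defines $Y$ existentially in $K$. Then $x\in X$ if and only if there is $(a,b)\in Y$ with $x_ib_i=a_i$ for all $i$, and Lemma~\ref{lem:exist} applies.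
\end{proof}

\section{Rings of $S$-integers in global function fields}\label{sec:global}

Let $L$ be a global function field, that is, a finite extension of a rational function field over a finite field. Let $\mathbb{F}_q$ be its full constant field (the elements algebraic over $\mathbb{F}_p$), $g_L$ its genus, and $\overline{L}=L\overline{\mathbb{F}}_q$. We recall the standard facts that we need; $y$ denotes a nonconstant element of $L$ and $\deg y=[L:\mathbb{F}_q(y)]$.
\begin{itemize}
\item[(F1)] (Riemann--Roch.) For a divisor $D$, the space $\mathcal{L}(D)$ of $a\in L$ with $a=0$ or $\operatorname{div}(a)+D\ge0$ has finite dimension over $\mathbb{F}_q$, equal to $\deg D+1-g_L$ if $\deg D\ge2g_L-1$. The pole divisor of $y$ has degree $\deg y$.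
\item[(F2)] The extension $L/\mathbb{F}_q(y)$ is separable if and only if $y\notin L^p$.
\item[(F3)] The field $\overline{L}$ has genus $g_L$, and $[\overline{L}:\overline{\mathbb{F}}_q(y)]=\deg y$. Its places $\overline{P}$ have residue field $\overline{\mathbb{F}}_q$. Finitely many of them lie over each place $P$ of $L$, and they are unramified: $v_{\overline{P}}=v_P$ on $L$.
\item[(F4)] At a place $\overline{P}$, the element $y$ takes a value $c\in\overline{\mathbb{F}}_q\cup\{\infty\}$; put $e_y(\overline{P})=v_{\overline{P}}(y-c)$ if $c\neq\infty$ and $e_y(\overline{P})=-v_{\overline{P}}(y)$ if $c=\infty$. For each $c$, the sum of $e_y(\overline{P})$ over the places where $y$ has value $c$ is $\deg y$.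
\item[(F5)] (Riemann--Hurwitz.) If $L/\mathbb{F}_q(y)$ is separable, then $2g_L-2\ge-2\deg y+\sum_{\overline{P}}(e_y(\overline{P})-1)$.
\item[(F6)] For each $H_0$, only finitely many $y$ have $\deg y\le H_0$. Indeed, $y\in\mathcal{L}(D)$ for its pole divisor $D$; there are finitely many effective divisors of degree at most $H_0$, and each $\mathcal{L}(D)$ is a finite set.
\end{itemize}
We also use the theorem of Shlapentokh \cite{shlap1} (see also \cite[Ch.~4]{shlap2}): \emph{for each place $P$ of $L$, the valuation ring $\mathcal{O}_P$ is diophantine over $L$.}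

\subsection*{Reduction to a polynomial subring}
For $P\in S$ and $j$ large, (F1) gives $\mathcal{L}((j-1)P)\ne\mathcal{L}(jP)$, so some $t_P$ has a pole at $P$ and nowhere else. The sum of the $t_P$ has pole set exactly $S$. A $p$-th root in $L$ has the same poles with smaller orders, so after finitely many extractions we obtain $t\in L\setminus L^p$ with pole set $S$. Lemma~\ref{lem:exist} applies to $L$ and $t$. Let $d=\deg t$. The integral closure of $\mathbb{F}_q[t]$ in $L$ is the intersection of the rings $\mathcal{O}_P$ that contain $t$, which is $\mathcal{O}_S$. As $L/\mathbb{F}_q(t)$ is finite and separable by (F2), this integral closure is a finitely generated module: $\mathcal{O}_S=\sum_i\mathbb{F}_q[t]\,\omega_i$ with finitely many $\omega_i\in\mathcal{O}_S$. So it suffices to find a diophantine set $\mathcal{D}$ with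
\begin{equation}\label{eq:sandwich}
\mathbb{F}_q[t]\subseteq\mathcal{D}\subseteq\mathcal{O}_S,
\end{equation}
for then $\mathcal{O}_S\subseteq\{\sum_i\omega_ix_i:x_i\in\mathcal{D}\}\subseteq\mathcal{O}_S$, and the middle set is diophantine.

Two steps of the proof of Theorem~\ref{thm:main} must change. First, $t-\alpha$ may vanish to order up to $d$, which restricts the number of unknowns in \eqref{eq:shape}. We take $r=2$, the smallest value for which a nonzero digit can be moved, and fix a power $Q$ of $q$ with $Q\ge2d+2$. Second, the descent in Proposition~\ref{prop:powers} used unique factorization in $\mathbb{F}_q[t]$.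

\begin{corollary}\label{cor:polesL}
If $g_0,g_1,g_2\in L$ and $a_0,a_1,a_2,b\in\mathcal{O}_S$ satisfy $g_0^Q+tg_1^Q+t^2g_2^Q=\sum_ia_ig_i+b$, then $g_0,g_1,g_2\in\mathcal{O}_S$.
\end{corollary}

\begin{proof}
Let $\overline{P}$ be a place of $\overline{L}$ not over $S$. There $t$ takes a value $\alpha\in\overline{\mathbb{F}}_q$, and $\varepsilon=v_{\overline{P}}(t-\alpha)\le d$ by (F4), so $2\varepsilon\le Q-2$. Lemma~\ref{lem:local} with $F=\overline{L}$ and $r=2$ shows that no $g_i$ has a pole at $\overline{P}$. By (F3), $g_i\in\mathcal{O}_S$.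
\end{proof}

\subsection*{A substitute for $\mathcal{P}$}
We only need a diophantine set that contains the powers $t^{Q^s}$ and lies in $\mathcal{O}_S$. Conditions like (a) and (b) of Proposition~\ref{prop:powers} still descend along $Q$-th roots. At the end of the descent stands an element $y\notin L^p$ that is heavily ramified over certain values, and Riemann--Hurwitz bounds its degree once there are enough such values. The two values $0$ and $\infty$ are too few (see \eqref{eq:RH} with $\rho=1$, where the coefficient of $H$ is negative). So in (b) we replace $x$ by $\phi(x)$, where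
\[
\phi=X^{p^3}-X\in\mathbb{F}_p[X]
\]
has $\rho=p^3\ge8$ distinct roots in $\overline{\mathbb{F}}_q$. Coefficients in $\mathbb{F}_p$ ensure that $\phi(a^p)=\phi(a)^p$. Let $\mathcal{X}$ be the diophantine set of all $x\in L$ with
\[
\phi(x)\ne0,\qquad x-t\in\wp(L),\qquad\phi(x)^{-1}-\phi(t)^{-1}\in\wp(L).
\]
Since $\phi(t^{Q^s})=\phi(t)^{Q^s}\ne0$, (W2) shows that $t^{Q^s}\in\mathcal{X}$ for all $s\ge0$.

\begin{lemma}\label{lem:finite}
Let $\mathcal{W}$ be the set of nonconstant $w\in\mathcal{X}$ with $w\notin L^Q$. Every nonconstant $x\in\mathcal{X}$ is of the form $w^{Q^i}$ with $w\in\mathcal{W}$ and $i\geq0$, and $\mathcal{W}$ is finite.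
\end{lemma}

\begin{proof}
A nonconstant $x$ has a pole, whose order is divisible by $Q^i$ if $x\in L^{Q^i}$. So we can write $x=w^{Q^i}$ with $i$ maximal, and then $w\notin L^Q$. We have $\phi(x)=\phi(w)^{Q^i}$, so $\phi(w)\ne0$. By (W2), $x-w$ and $\phi(x)^{-1}-\phi(w)^{-1}$ lie in $\wp(L)$, and (W1) gives $w\in\mathcal{X}$.

Now let $w\in\mathcal{W}$ and write $w=y^{p^j}$ with $j$ maximal, so $y\notin L^p$. Since $w\notin L^Q$, we have $p^j<Q$, so $p$ divides $Q/p^j$. Let $A$ consist of $\infty$ and the $\rho$ roots of $\phi$. Call a place of $\overline{L}$ \emph{exceptional} if it lies over $S$ or is a zero of $\phi(t)$; the number $B$ of exceptional places is finite and does not depend on $w$. We claim that $p\mid e_y(\overline{P})$ at each nonexceptional place $\overline{P}$ where the value of $y$ lies in $A$. Write $v=v_{\overline{P}}$.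

If $y$ has a pole at $\overline{P}$, then $v(t)\ge0$ gives $v(w-t)=v(w)<0$. By (W3), $Q$ divides $v(w)=p^jv(y)$, so $p\mid v(y)$. If the value of $y$ is a root $c$ of $\phi$, then $v(\phi(y))=v(y-c)>0$, because $\phi(y)=\prod_{c'}(y-c')$ with distinct roots $c'$. Moreover $v(\phi(t)^{-1})\ge0$, so $v(\phi(w)^{-1}-\phi(t)^{-1})=-v(\phi(w))<0$. By (W3), $Q$ divides $v(\phi(w))=p^jv(y-c)$, so $p\mid v(y-c)$. This proves the claim.

Let $H=\deg y$. By (F4) and the claim, each value in $A$ is taken at no more than $H/p$ nonexceptional places, so $y$ has its value in $A$ at no more than $(\rho+1)H/p+B$ places. The sum of $e_y$ over these places is $(\rho+1)H$. By (F2) we may apply (F5), keeping only these places: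
\begin{equation}\label{eq:RH}
2g_L-2\ \ge\ \Bigl((\rho+1)\Bigl(1-\frac1p\Bigr)-2\Bigr)H-B .
\end{equation}
The coefficient of $H$ is at least $\frac92-2>0$, so $H$ is bounded independently of $w$. By (F6) finitely many $y$ occur, and $p^j<Q$ leaves finitely many $w$.
\end{proof}

The finitely many $w\in\mathcal{W}$ outside $\mathcal{O}_S$ can be removed, together with all their powers, by integrality at finitely many places. For each $w\in\mathcal{W}\setminus\mathcal{O}_S$ choose a place $P_w\notin S$ with $v_{P_w}(w)<0$, and put
\[
\mathcal{P}'=\{x\in\mathcal{X}:\ x\in\mathcal{O}_{P_w}\text{ for all }w\in\mathcal{W}\setminus\mathcal{O}_S\}.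
\]
This set is diophantine by Shlapentokh's theorem. It contains all $t^{Q^s}$, since $t$ has no pole outside $S$. It lies in $\mathcal{O}_S$: constants do, and a nonconstant $x\in\mathcal{P}'$ is $w^{Q^i}$ with $w\in\mathcal{W}$, where $w\notin\mathcal{O}_S$ would give $x$ a pole at $P_w$.

\subsection*{A chain of equations}
With $r=2$ only the digits $0$ and $1$ can be moved. An exponent therefore splits into $\kappa=Q-1$ summands $u_1,\dots,u_\kappa$ instead of two. We store them in $\kappa$ blocks of length $n+1$ and add the bottom block to the top block, one at a time. For $\kappa=3$, writing the top block on the left,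
\[
(u_3\,|\,u_2\,|\,u_1)\ \longrightarrow\ (u_3+u_1\,|\,u_2)\ \longrightarrow\ (u_3+u_1+u_2).
\]
The moving block must jump over the blocks in between, which is the purpose of the shift $b$ in Lemma~\ref{lem:move}. The top block acquires large digits; this is harmless, because the lemma puts no condition on $w_\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:global}]
Let $\mathcal{D}$ be the set of $x\in L$ for which there exist $M,m,m_1,\dots,m_{\kappa-1}\in\mathcal{P}'$ and elements $g_0,g_1$, $h_{l,0},h_{l,1}$ $(1\le l\le\kappa-1)$ and $y_1,\dots,y_\kappa$ of $L$ with $y_\kappa=x$ and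
\begin{align}
g_0^Q+tg_1^Q+t^2y_1^Q&=g_0+Mg_1+M^2y_1,\label{eq:start}\\
h_{l,0}^Q+th_{l,1}^Q+t^2y_{l+1}^Q&=h_{l,0}+m_lh_{l,1}+m^2y_l\qquad(1\le l\le\kappa-1).\label{eq:link}
\end{align}
This set is diophantine; we prove \eqref{eq:sandwich}. Let $x\in\mathcal{D}$. As $\mathcal{P}'\subseteq\mathcal{O}_S$, Corollary~\ref{cor:polesL} applied to \eqref{eq:start} gives $y_1\in\mathcal{O}_S$. If $y_l\in\mathcal{O}_S$, the corollary applied to \eqref{eq:link}, with $a_0=1$, $a_1=m_l$, $a_2=0$, $b=m^2y_l$, gives $y_{l+1}\in\mathcal{O}_S$. Hence $x=y_\kappa\in\mathcal{O}_S$.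

Now let $x=\sum_{e<Q^n}c_et^e\in\mathbb{F}_q[t]$ with $n\ge1$. Each digit is at most $\kappa$, hence a sum of $\kappa$ numbers in $\{0,1\}$. So each $e<Q^n$ is a sum $u_1+\dots+u_\kappa$, where $u_k=u_k(e)<Q^n$ has digits in $\{0,1\}$. For $1\le l\le\kappa$ put $b_l=(\kappa-1-l)(n+1)$ and
\[
E_l(e)=\sum_{k=l}^{\kappa-1}Q^{(k-l)(n+1)}u_k+Q^{(\kappa-l)(n+1)}(u_\kappa+u_1+\dots+u_{l-1}),\qquad y_l=\sum_ec_et^{E_l(e)}.
\]
Then $E_\kappa(e)=e$, so $y_\kappa=x$.

The number $E_1(e)=\sum_{k=1}^\kappa Q^{(k-1)(n+1)}u_k$ has its blocks in disjoint positions, so its digits lie in $\{0,1\}$ and $E_1(e)<Q^N$ for $N=\kappa(n+1)$. Lemma~\ref{lem:move} with $r=2$, $N$ in place of $n$, $b=0$ and the family $(c_e,E_1(e),0)$ gives \eqref{eq:start} with $M=t^{Q^N}$.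

For $1\le l\le\kappa-1$ put
\[
w_l(e)=\sum_{k=l+1}^{\kappa-1}Q^{(k-l-1)(n+1)}u_k+Q^{b_l}(u_\kappa+u_1+\dots+u_{l-1}).
\]
Comparing with the definition, $E_l(e)=u_l+Q^{n+1}w_l(e)$ and $E_{l+1}(e)=w_l(e)+Q^{b_l}u_l$. Lemma~\ref{lem:move} with $r=2$, $b=b_l$ and the family $(c_e,u_l(e),w_l(e))$ has $y=y_l$ and $y'=y_{l+1}$. It gives \eqref{eq:link} with $m=t^{Q^n}$ and $m_l=t^{Q^{n+b_l}}$. All of $M,m,m_l$ lie in $\mathcal{P}'$, so $x\in\mathcal{D}$. This proves \eqref{eq:sandwich} and the theorem.
\end{proof}

\begin{thebibliography}{9}

\bibitem{demeyer}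
J. Demeyer, \emph{Recursively enumerable sets of polynomials over a finite field are Diophantine}, Invent. Math. 170 (2007), 655--670.

\bibitem{thesis}
\emph{Efforts in the Direction of Hilbert's Tenth Problem},
\texttt{https://www.maths.tcd.ie/\textasciitilde btyrrel/mastersthesis.pdf}.

\bibitem{shlap1}
A. Shlapentokh, \emph{Diophantine classes of holomorphy rings of global fields}, J. Algebra 169 (1994).

\bibitem{shlap2}
A. Shlapentokh, \emph{Hilbert's Tenth Problem}, CUP, 2006.

\end{thebibliography}
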